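# Half-covers and measured ideals: a strong P-point that is not $F_\sigma$-generic

Throughout, a natural number $n$ is the set $\{0,\dots,n-1\}$, and $\mathcal P(\omega)$ is identified with the compact space $2^\omega$, so that "closed" and "compact" mean the same for families of subsets of $\omega$. All measures on finite sets are nonnegative and finite. Ultrafilters are non-principal ultrafilters on $\omega$.

## 1. Compact families that catch every point half of the time

Fix $n\ge 1$. Let $\Omega_n$ be the set of all $n$-element subsets of $\{1,\dots,2n\}$, and for $j\in\{1,\dots,2n\}$ let $S_j=\{s\in\Omega_n: j\in s\}$, the star of $j$. Two facts about stars drive everything below.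

First, no $n$ stars cover $\Omega_n$. Given $j_1,\dots,j_n$, the set $\{1,\dots,2n\}\setminus\{j_1,\dots,j_n\}$ has at least $n$ elements, so it includes some $s\in\Omega_n$, and this $s$ lies in none of $S_{j_1},\dots,S_{j_n}$. Second, if $j$ is chosen uniformly at random, then each $s\in\Omega_n$ lies in $S_j$ with probability $|s|/2n=\frac12$.

For $n=2$ there are six points $12,13,14,23,24,34$. The star of $1$ is $\{12,13,14\}$, half of the points. The stars of $1$ and $2$ together miss $34$. So stars are bad at covering, in the sense that many are needed, but good at covering fractionally, since a bounded total weight suffices. Here is the dual form of the second fact: if $\lambda$ is a measure on $\Omega_n$ with $\lambda(S_j)\le 1$ for all $j$, then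
$$1\ \ge\ \frac1{2n}\sum_{j=1}^{2n}\lambda(S_j)=\sum_{s\in\Omega_n}\lambda(\{s\})\,\frac{|s|}{2n}=\tfrac12\lambda(\Omega_n),$$
so $\lambda(\Omega_n)\le 2$, however large $n$ is. The number of stars needed for a cover grows with $n$, but no measure can detect this.

Now glue the finite pictures. Label the natural numbers bijectively by the pairs $(n,s)$ with $n\ge1$, $s\in\Omega_n$. For $z\in Z=\prod_{n\ge1}\{1,\dots,2n\}$ put $T_z=\{(n,s): z(n)\in s\}$; this is one star on each level. If $z$ is random, with independent uniform coordinates, every point lies in $T_z$ with probability $\frac12$. Yet $T_{z_1}\cup\dots\cup T_{z_k}$ misses a point on every level $n\ge k$, hence misses infinitely many points. So the complements $\omega\setminus T_z$ and the cofinite sets generate a proper filter.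

For a filter $F$ on $\omega$ let $F^*=\{\omega\setminus X:X\in F\}$ be its dual ideal. We call $F$ an *$F_\sigma$ filter* if it is proper, contains all cofinite sets, and is an $F_\sigma$ subset of $2^\omega$, that is, a countable union of closed sets. For example, the filter of cofinite sets is countable, hence $F_\sigma$. The filter $\{X:\sum_{i\notin X}\frac1{i+1}<\infty\}$ is $F_\sigma$, since for each $m$ the condition $\sum_{i\notin X}\frac1{i+1}\le m$ defines a closed set. Our object is the following set of filters.

**Definition of $D$.** $D$ is the set of $F_\sigma$ filters $F$ for which there are a compact $\mathcal K\subseteq F^*$ and a Borel probability measure $\mu$ on $\mathcal K$ with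
$$\mu\{Y\in\mathcal K:i\in Y\}\ge\tfrac12\quad\text{for every } i\in\omega. \tag{1}$$

We call $(\mathcal K,\mu)$ a *half-cover*. Some cases can be settled by hand.

The filter generated by the sets $\omega\setminus T_z$ and the cofinite sets is in $D$, with $\mathcal K=\{T_z:z\in Z\}$ and $\mu$ the distribution of the random $T_z$. (It is $F_\sigma$ by Fact 0 below, and $\mathcal K$ is compact because $z\mapsto T_z$ is continuous on the compact space $Z$.)

A half-cover cannot have more than half of its mass on finitely many sets. Suppose $\mathcal K_0\subseteq\mathcal K$ is finite and $\mu(\mathcal K_0)>\frac12$. A point $i$ outside $\bigcup\mathcal K_0$ would satisfy $\mu\{Y:i\in Y\}\le1-\mu(\mathcal K_0)<\frac12$. So $\bigcup\mathcal K_0=\omega$, and $\omega\in F^*$, which contradicts properness. In particular $\mathcal K$ is uncountable, by countable additivity.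

Hence the filter of cofinite sets is not in $D$: its dual ideal, the ideal of finite sets, is countable.

What is $D$ for? We shall see that every $F_\sigma$ filter can be enlarged to a member of $D$, so $D$ is a dense set in a natural forcing, and every sufficiently generic ultrafilter includes a member of $D$. On the other side we shall build, from the continuum hypothesis, an ultrafilter with a strong combinatorial property that includes no member of $D$. Together these refute a conjecture that the combinatorial property forces genericity.

## 2. Strong P-points, $F_\sigma$ filter forcing, and the conjecture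

**Definition (strong P-point).** An ultrafilter $\mathcal U$ is a *strong P-point* if, whenever $\mathcal C_n$ ($n\in\omega$) are closed subsets of $2^\omega$ with $\mathcal C_n\subseteq\mathcal U$, there is a partition of $\omega$ into finite intervals $I_n=[i_n,i_{n+1})$, $0=i_0<i_1<\cdots$, such that $\bigcup_{n}(X_n\cap I_n)\in\mathcal U$ for any sets $X_n\in\mathcal C_n$.

Two examples of what this says. If $\mathcal C_n=\{X:A\subseteq X\}$ for all $n$, with a fixed $A\in\mathcal U$, any partition works, since $\bigcup_n(X_n\cap I_n)\supseteq A$. If $\mathcal C_n=\{X_n\}$ with $X_0\supseteq X_1\supseteq\cdots$ in $\mathcal U$, the resulting set $W=\bigcup_n(X_n\cap I_n)\in\mathcal U$ satisfies $W\setminus X_m\subseteq\bigcup_{n<m}I_n$, which is finite; so $W$ is a pseudo-intersection of the $X_n$ in $\mathcal U$. The strength of the notion is that one partition must serve all choices from the closed sets.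

**Definition ($F_\sigma$ filter forcing).** The conditions are the $F_\sigma$ filters, ordered by $\supseteq$: a larger filter is a stronger condition.

If $F$ is a condition and $A\subseteq\omega$, then $A$ or $\omega\setminus A$ meets every member of $F$, since two members of $F$ disjoint from $A$ and from $\omega\setminus A$ respectively would be disjoint from each other. The one that meets every member of $F$ does so in an infinite set, since $F$ contains the cofinite sets. Adding it to $F$ gives, by Fact 0 below, a stronger condition. Thus a generic $G$ yields an ultrafilter $\bigcup G$.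

**The model.** The *Lévy–Mahlo model* is $V[H]$, where $H$ is generic for $\mathrm{Coll}(\omega,{<}\kappa)$ and $\kappa$ is a Mahlo cardinal; the forcing collapses $\kappa$ to $\aleph_1$. Inside $V[H]$, $HOD(\mathbb R)$ is the class of sets hereditarily definable from ordinals and reals. An ultrafilter $\mathcal U$ of $V[H]$ is *generic over $HOD(\mathbb R)$ with respect to $F_\sigma$ filter forcing* if $\mathcal U=\bigcup G$ for some $G\in V[H]$ that is generic over $HOD(\mathbb R)$ for $F_\sigma$ filter forcing as computed in $HOD(\mathbb R)$.

Laflamme showed that $F_\sigma$-generic ultrafilters are strong P-points. The source "Forcing With Ultrafilters and Forcing Ultrafilters" (https://ests.files.wordpress.com/2010/11/blass-luminy2010.pdf) poses the converse.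

**Conjecture.** In the Lévy–Mahlo model, every strong P-point is generic over $HOD(\mathbb R)$ with respect to $F_\sigma$ filter forcing.

The conjecture is false. The statements to be proved are these.

**Theorem 1 (ZFC).** $D$ is dense in $F_\sigma$ filter forcing.

**Theorem 2 (ZFC + CH).** There is a strong P-point $\mathcal U$ that includes no member of $D$.

**Corollary 3.** In the Lévy–Mahlo model there is a strong P-point that is not generic over $HOD(\mathbb R)$ with respect to $F_\sigma$ filter forcing. So the conjecture is false.

Sections 4 to 8 prove these. Sections 9 and 10 prove two supplements, Theorems 4 and 5.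

## 3. Why one analytic ideal is not enough

A failure of genericity must be witnessed by a dense set. The first dense sets that come to mind are attached to a single analytic ideal $I$ containing the finite sets:
$$D_I=\{F: F\cap I\neq\emptyset\ \text{ or }\ I^*\subseteq F\},\qquad I^*=\{\omega\setminus X:X\in I\}.$$
This is dense: given a condition $F$, either $I^*\subseteq F$ already, or some $X\in I$ has $\omega\setminus X\notin F$, and then $X$ can be added to $F$. An ultrafilter $\mathcal U$ either meets $I$ or includes $I^*$, and the question is whether some $F_\sigma$ filter inside $\mathcal U$ is responsible for this. One might hope to choose $I$ so complicated that $I^*\subseteq\mathcal U$ but no $F_\sigma$ filter $F$ has $I^*\subseteq F\subseteq\mathcal U$.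

This fails for every $I$. Theorem 5 (Section 10) says that if $\mathcal U$ is a strong P-point and $A\subseteq\mathcal U$ is analytic, then there is an $F_\sigma$ filter $F$ with $A\subseteq F\subseteq\mathcal U$. So every strong P-point includes a member of every $D_I$. A useful dense set cannot ask about an ideal named in advance; the set $D$ asks instead for some half-cover among all possible ones.

## 4. Every $F_\sigma$ filter extends to one with a half-cover

We need one closure fact, used constantly.

**Fact 0.** If $S\subseteq2^\omega$ is $F_\sigma$ and every finite intersection of members of $S$ is infinite, then the filter generated by $S$ and the cofinite sets is a proper $F_\sigma$ filter.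

*Proof.* Write $S=\bigcup_nS_n$ with $S_n$ closed and increasing. A set $X$ is in the generated filter if and only if for some $n,k$ there are $X_1,\dots,X_k\in S_n$ with $X\supseteq(X_1\cap\dots\cap X_k)\setminus n$, where the empty intersection ($k=0$) is $\omega$. Indeed, finitely many members of $S$ lie in a common $S_n$, a cofinite set includes $\omega\setminus n$ for some $n$, and $n$ may be increased. For fixed $n,k$ the set of tuples $(X,X_1,\dots,X_k)\in2^\omega\times S_n^k$ with this inclusion is closed in a compact space. Its projection to the first coordinate is compact. So the filter is a countable union of compact sets. It is proper because $\emptyset\supseteq(X_1\cap\dots\cap X_k)\setminus n$ would make $X_1\cap\dots\cap X_k$ finite. $\square$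

The proof of Theorem 1 repeats the gluing of Section 1, but each point $(n,s)$ is blown up to a finite set $a_{n,s}$ that the $n$th piece of $F^*$ does not contain. Let $F$ be an $F_\sigma$ filter.

**Step 1: exhaust $F^*$ by compact hereditary pieces.** The aim is to measure how hard it is to belong to $F^*$. Complementation is a homeomorphism of $2^\omega$, so $F^*=\bigcup_nL_n$ with $L_n$ closed, and we may take $L_0\ne\emptyset$. For $n\ge1$ let
$$K_n=\{Y:\ Y\subseteq Y_1\cup\dots\cup Y_n\cup n\ \text{ for some }Y_1,\dots,Y_n\in L_0\cup\dots\cup L_n\}.$$
As a projection of a compact set, $K_n$ is compact. It is closed under subsets. It increases with $n$: repeat $Y_n$ as $Y_{n+1}$. Since $F^*$ is an ideal containing all finite sets, $K_n\subseteq F^*$. If $Y\in L_m$, then $Y\in K_n$ for $n=\max(m,1)$. So $\bigcup_{n\geq 1}K_n=F^*$.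

**Step 2: find finite sets outside $K_n$, arbitrarily far out.** We claim that for all $n\ge 1$ and $k$ there is a finite $a\subseteq\omega\setminus k$ with $a\notin K_n$. Otherwise $[k,l)\in K_n$ for all $l>k$. These sets converge to $\omega\setminus k$ as $l\to\infty$, so $\omega\setminus k\in K_n\subseteq F^*$ because $K_n$ is closed. Then the finite set $k$ belongs to $F$, as does the cofinite set $\omega\setminus k$, so $\emptyset\in F$, which is impossible.

**Step 3: place the stars.** Run through the countably many pairs $(n,s)$ with $n\ge1$, $s\in\Omega_n$, and use Step 2 to choose pairwise disjoint finite sets $a_{n,s}\notin K_n$, each one beyond the earlier ones. Let $R=\omega\setminus\bigcup_{n,s}a_{n,s}$, and for $z\in Z=\prod_{n\ge1}\{1,\dots,2n\}$ let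
$$T_z=R\cup\bigcup\{a_{n,s}:n\ge1,\ s\in\Omega_n,\ z(n)\in s\}.$$
Whether $i\in T_z$ depends on at most one coordinate of $z$, so $z\mapsto T_z$ is continuous and $\mathcal K=\{T_z:z\in Z\}$ is compact. Let $\mu$ be the image on $\mathcal K$ of the product of the uniform measures on the sets $\{1,\dots,2n\}$. If $i\in a_{n,s}$, then $\mu\{Y:i\in Y\}$ is the probability that $z(n)\in s$, namely $|s|/2n=\frac12$. If $i\in R$, it is $1$. So (1) holds.

**Step 4: adding the complements keeps the filter proper.** Let $F'$ be generated by $F\cup\{\omega\setminus T_z:z\in Z\}$, an $F_\sigma$ set of generators. By Fact 0 we must show that finite intersections of generators are infinite. Passing to complements, it suffices that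
$$A\cup T_{z_1}\cup\dots\cup T_{z_k}\ne\omega\qquad(A\in F^*,\ z_1,\dots,z_k\in Z), \tag{2}$$
because if the left side had a finite complement $e$, then (2) would fail for $A\cup e\in F^*$. To prove (2), let $A\in K_n$ and choose $m\ge\max(n,k)$. The complement of $\{z_1(m),\dots,z_k(m)\}$ in $\{1,\dots,2m\}$ has at least $2m-k\ge m$ elements, so some $s\in\Omega_m$ is disjoint from $\{z_1(m),\dots,z_k(m)\}$. Since the sets $a_{n',s'}$ are pairwise disjoint and disjoint from $R$, the set $a_{m,s}$ is disjoint from every $T_{z_j}$. If the union in (2) were $\omega$, then $a_{m,s}\subseteq A\in K_n\subseteq K_m$, so $a_{m,s}\in K_m$ since $K_m$ is closed under subsets. This contradicts the choice of $a_{m,s}$.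

So $F'$ is an $F_\sigma$ filter, $F\subseteq F'$, and $\mathcal K\subseteq F'^*$ with $\mu$ witnesses $F'\in D$. This proves Theorem 1. $\square$

## 5. Ideals given by measures, and the duality with half-covers

To prove Theorem 2 we shall build $\mathcal U$ as an increasing union of $\omega_1$ filters. If arbitrary $F_\sigma$ filters are allowed at the stages, nothing keeps us out of $D$: by Theorem 1 every one of them has an extension in $D$. We need a certificate of avoiding $D$ that can be renewed at every stage. Asking merely that the current filter be outside $D$ is awkward, because that is a statement about all of $\omega$ at once, whereas a strong P-point requires us to cut $\omega$ into finite intervals and make a finite decision on each. Section 1 suggests the certificate: measures are exactly what stars defeat, so let measures define the ideal.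

**Definition (measured ideal).** A *measured sequence* is $\nu=(I_n,\nu_n)_{n\in\omega}$ with $I_n\subseteq\omega$ pairwise disjoint finite sets, $\nu_n$ a measure on $I_n$, and $\sup_n\nu_n(I_n)=\infty$. Put
$$B_m(\nu)=\{Y\subseteq\omega:\forall n\ \nu_n(Y\cap I_n)\le m\},\qquad\mathcal I_\nu=\bigcup_{m\in\omega}B_m(\nu).$$
The ideals $\mathcal I_\nu$ are called *measured ideals*.

Each inequality $\nu_n(Y\cap I_n)\le m$ depends on finitely many coordinates of $Y$, so $B_m(\nu)$ is an intersection of clopen sets, hence compact, and $\mathcal I_\nu$ is $F_\sigma$. It is closed under subsets, and $Y\in B_m(\nu)$, $Y'\in B_{m'}(\nu)$ give $Y\cup Y'\in B_{m+m'}(\nu)$. A finite set meets only finitely many $I_n$, so it is in $\mathcal I_\nu$. And $\omega\notin\mathcal I_\nu$ because $\sup_n\nu_n(I_n)=\infty$. So $\mathcal I_\nu$ is a proper $F_\sigma$ ideal containing all finite sets.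

**Example.** Let $I_n$ be consecutive intervals of length $n$ and $\nu_n$ the counting measure. Then $Y\in\mathcal I_\nu$ if and only if $|Y\cap I_n|$ is bounded.

We want the following: if a compact $\mathcal K$ lies in $\mathcal I_\nu$, there is, beyond any $k$, a finite interval carrying a measure of large mass to which every $Y\in\mathcal K$ gives at most $1$. If $\mathcal K\subseteq B_m(\nu)$ for some $m\geq1$, this is immediate: take $\nu_n/m$ for suitable $n$. But a compact $\mathcal K\subseteq\mathcal I_\nu$ need not lie in a single $B_m(\nu)$. In the example, $\mathcal K=\{\emptyset\}\cup\{I_j:j\ge1\}$ is compact, since $I_j\to\emptyset$, and is a subset of $\mathcal I_\nu$, yet $\nu_j(I_j)=j$. Here $\nu_n/m$ is the wrong measure; a right one puts mass $1$ on one point in each of $N$ blocks, giving total mass $N$ and mass at most $1$ to each $I_j$. In general the right measure is found by duality.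

We use von Neumann's minimax theorem in this form. Let $I$ be a finite nonempty set and $T$ a finite nonempty set of subsets of $I$. Then
$$\min_\lambda\max_{t\in T}\lambda(t)=\max_\mu\min_{i\in I}\mu\{t\in T:i\in t\},$$
where $\lambda$ and $\mu$ range over the probability measures on $I$ and on $T$. (It is the matrix game whose payoff is $1$ if $i\in t$ and $0$ otherwise.) We also use that every sequence of Borel probability measures on a compact metrizable space has a weak$^*$ cluster point.

**Lemma A.** Let $\mathcal K$ be a compact subset of a measured ideal $\mathcal I_\nu$, and let $N\ge1$, $k\in\omega$. There are $l>k$ and a measure $\lambda$ on $[k,l)$ with $\lambda([k,l))\ge N$ and $\lambda(Y\cap[k,l))\le1$ for all $Y\in\mathcal K$.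

*Proof.* Adding $\emptyset$ to $\mathcal K$ we may assume $\emptyset\in\mathcal K$. Suppose the lemma fails for $\mathcal K,N,k$.

**Step 1: on each finite interval, failure gives a fractional cover.** For $l>k$ let $I=[k,l)$ and $T=\{Y\cap I:Y\in\mathcal K\}$, and let $v$ be the common value in the minimax theorem. If $v\le1/N$, an optimal $\lambda$ satisfies $N\lambda(t)\le1$ for all $t\in T$, and $N\lambda$ has mass $N$, so $N\lambda$ is as the lemma demands, against our supposition. Hence $v>1/N$. Take an optimal $\mu$ on $T$, choose for each $t\in T$ some $Y_t\in\mathcal K$ with $Y_t\cap I=t$, and move the mass of $t$ to $Y_t$. This gives a probability measure $\mu_l$ on $\mathcal K$ with $\mu_l\{Y:i\in Y\}\ge1/N$ for all $i\in[k,l)$.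

**Step 2: pass to the limit.** We want one measure that works for all $i\ge k$. Let $\mu$ be a weak$^*$ cluster point of $(\mu_l)_l$. For each $i$ the set $\{Y\in\mathcal K:i\in Y\}$ is clopen in $\mathcal K$, so its indicator is continuous. If $i\ge k$, then $\mu_l\{Y:i\in Y\}\ge1/N$ for all $l>i$; hence $\mu\{Y:i\in Y\}\ge1/N$ for all $i\ge k$.

**Step 3: restrict to one $B_m(\nu)$.** This is where we repair the fact that $\mathcal K$ need not lie in a single $B_m(\nu)$. The compact sets $\mathcal K\cap B_m(\nu)$ increase to $\mathcal K$, so by countable additivity there is $m$ with $\mu(\mathcal K\setminus B_m(\nu))\le\frac1{2N}$. Then $\mu\{Y\in\mathcal K\cap B_m(\nu):i\in Y\}\ge\frac1N-\frac1{2N}=\frac1{2N}$ for all $i\ge k$.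

**Step 4: integrate $\nu_n$ and contradict unboundedness.** Since the $I_n$ are pairwise disjoint, $I_n\cap k=\emptyset$ for all but finitely many $n$. For such $n$,
$$m\ge\int_{\mathcal K\cap B_m(\nu)}\nu_n(Y\cap I_n)\,d\mu(Y)=\sum_{i\in I_n}\nu_n(\{i\})\,\mu\{Y\in\mathcal K\cap B_m(\nu):i\in Y\}\ge\frac{\nu_n(I_n)}{2N}.$$
The first inequality holds because the integrand is at most $m$ on $B_m(\nu)$; the equality exchanges a finite sum with the integral. So $\nu_n(I_n)\le2Nm$ for all but finitely many $n$, contradicting $\sup_n\nu_n(I_n)=\infty$. $\square$

**Lemma B.** If $F\in D$, then $F^*$ is not included in any measured ideal.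

*Proof.* Let $\mathcal K\subseteq F^*$ and $\mu$ witness $F\in D$, and suppose $F^*$ is included in a measured ideal. Lemma A with $N=3$, $k=0$ gives $l$ and a measure $\lambda$ on $[0,l)$ with $\lambda([0,l))\ge3$ and $\lambda(Y\cap[0,l))\le1$ for $Y\in\mathcal K$. Integrating, and using (1),
$$1\ge\int_{\mathcal K}\lambda(Y\cap[0,l))\,d\mu(Y)=\sum_{i<l}\lambda(\{i\})\,\mu\{Y:i\in Y\}\ge\tfrac12\cdot3=\tfrac32,$$
a contradiction. $\square$

So a filter whose dual ideal lies in a measured ideal is safely outside $D$.

## 6. Measured ideals can be extended in every way we need

Three moves are needed in the construction: decide a set, pass a countable limit, and handle one instance of the strong P-point property. The last two come from stringing together the measures of Lemma A.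

**Lemma C.** Let $\mathcal K_n$ ($n\in\omega$) be compact sets, each included in some measured ideal. There are $0=i_0<i_1<\cdots$ and measures $\nu_n$ on $I_n=[i_n,i_{n+1})$ with $\nu_n(I_n)\ge n$ and $\nu_n(Y\cap I_n)\le1$ for all $Y\in\mathcal K_n$. In particular $(I_n,\nu_n)_n$ is a measured sequence.

*Proof.* Given $i_n$, apply Lemma A to $\mathcal K_n$ with $k=i_n$ and $N=n+1$. Let $i_{n+1}$ be the resulting $l$ and $\nu_n$ the resulting $\lambda$. Then $\nu_n(I_n)\ge n+1\ge n$. $\square$

**Lemma D.** Let $\mathcal I$ be a measured ideal.

1. If $A\notin\mathcal I$, there is a measured ideal $\mathcal J\supseteq\mathcal I$ with $\omega\setminus A\in\mathcal J$.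
2. If $\mathcal I_0\subseteq\mathcal I_1\subseteq\cdots$ are measured ideals, there is a measured ideal $\mathcal J\supseteq\bigcup_j\mathcal I_j$.
3. If $\mathcal C_n$ ($n\in\omega$) are closed sets with $\{\omega\setminus X:X\in\mathcal C_n\}\subseteq\mathcal I$ for all $n$, there are a measured ideal $\mathcal J\supseteq\mathcal I$ and a partition of $\omega$ into finite intervals $I_n=[i_n,i_{n+1})$, $0=i_0<i_1<\cdots$, such that $\omega\setminus\bigcup_n(X_n\cap I_n)\in\mathcal J$ for all choices $X_n\in\mathcal C_n$.

*Proof.* **Part 1: restrict the measures to $A$.** Let $\mathcal I=\mathcal I_\nu$ with $\nu=(I_n,\nu_n)_n$. Since $A\notin\mathcal I_\nu$, $\sup_n\nu_n(A\cap I_n)=\infty$. So the measures $\nu'_n(Y)=\nu_n(Y\cap A)$ on $I_n$ form a measured sequence $\nu'$. As $\nu'_n\le\nu_n$, we have $\mathcal I_\nu\subseteq\mathcal I_{\nu'}$, and $\nu_n'((\omega\setminus A)\cap I_n)=0$ for all $n$, so $\omega\setminus A\in\mathcal I_{\nu'}$. Put $\mathcal J=\mathcal I_{\nu'}$.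

**Part 2: diagonalize.** Let $\mathcal I_j=\mathcal I_{\nu^j}$ and $\mathcal K_n=\bigcup_{j\le n}B_n(\nu^j)$. This is compact and included in $\mathcal I_n$. Let $\nu=(I_n,\nu_n)_n$ be given by Lemma C. If $Y\in\mathcal I_j$, say $Y\in B_m(\nu^j)$, then for every $n\ge\max(j,m)$ we have $Y\in B_n(\nu^j)\subseteq\mathcal K_n$, so $\nu_n(Y\cap I_n)\le1$. The finitely many remaining values $\nu_n(Y\cap I_n)$ are finite. Hence $Y\in\mathcal I_\nu$, and $\mathcal J=\mathcal I_\nu$ works.

**Part 3: let the measures choose the partition.** Let $\mathcal I=\mathcal I_\nu$ and $\mathcal K_n=B_n(\nu)\cup\{\omega\setminus X:X\in\mathcal C_n\}$, a compact subset of $\mathcal I$. Let $I_n$ and $\nu'_n$ be given by Lemma C, and let $\mathcal J=\mathcal I_{\nu'}$ for $\nu'=(I_n,\nu'_n)_n$. If $Y\in B_m(\nu)$, then $Y\in\mathcal K_n$ and so $\nu'_n(Y\cap I_n)\le1$ for all $n\ge m$; as in Part 2, $\mathcal I\subseteq\mathcal J$. Now let $X_n\in\mathcal C_n$ and $W=\bigcup_n(X_n\cap I_n)$. The sets $I_n$ partition $\omega$, so $(\omega\setminus W)\cap I_n=(\omega\setminus X_n)\cap I_n$, and since $\omega\setminus X_n\in\mathcal K_n$,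
$$\nu'_n((\omega\setminus W)\cap I_n)=\nu'_n((\omega\setminus X_n)\cap I_n)\le1\quad\text{for all }n.$$
So $\omega\setminus W\in B_1(\nu')\subseteq\mathcal J$. $\square$

In Part 3 the bound on block $n$ uses only that $X_n\in\mathcal C_n$; the choices on different blocks never interact. This is why one partition serves all choices.

## 7. The construction under CH

We prove Theorem 2. Assume CH. Then $\mathcal P(\omega)$ has $\aleph_1$ elements, and so there are $\aleph_1$ many $\omega$-sequences of closed subsets of $2^\omega$. Let $\{A_\alpha:\alpha<\omega_1\}$ enumerate $\mathcal P(\omega)$ and let $\{(\mathcal C_n^\alpha)_{n\in\omega}:\alpha<\omega_1\}$ enumerate all such sequences.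

**Step 1: the recursion.** We build an increasing sequence of measured ideals $\mathcal I_\alpha$, $\alpha<\omega_1$. Start with any measured ideal $\mathcal I_0$, for instance the example of Section 5. At a limit $\alpha<\omega_1$, apply Lemma D(2) to the ideals indexed by a cofinal $\omega$-sequence in $\alpha$. Given $\mathcal I_\alpha$, proceed in two moves.

* (a) If $A_\alpha\in\mathcal I_\alpha$, let $\mathcal J=\mathcal I_\alpha$. Otherwise use Lemma D(1) to get a measured $\mathcal J\supseteq\mathcal I_\alpha$ with $\omega\setminus A_\alpha\in\mathcal J$.
* (b) If there is $X\in\bigcup_n\mathcal C_n^\alpha$ with $\omega\setminus X\notin\mathcal J$, apply Lemma D(1) to the set $\omega\setminus X$ to get a measured $\mathcal I_{\alpha+1}\supseteq\mathcal J$ with $X\in\mathcal I_{\alpha+1}$. Otherwise $\{\omega\setminus X:X\in\mathcal C^\alpha_n\}\subseteq\mathcal J$ for all $n$; let $\mathcal I_{\alpha+1}\supseteq\mathcal J$ be given by Lemma D(3) for $(\mathcal C^\alpha_n)_n$.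

Let $\mathcal U=\{X:\omega\setminus X\in\bigcup_{\alpha<\omega_1}\mathcal I_\alpha\}$.

**Step 2: $\mathcal U$ is a non-principal ultrafilter.** The union of an increasing chain of proper ideals containing all finite sets is again such an ideal. By (a), for each $\alpha$ one of $A_\alpha$, $\omega\setminus A_\alpha$ is in $\mathcal I_{\alpha+1}$. So $\mathcal U$ is an ultrafilter, non-principal because all finite sets are in the dual ideal.

**Step 3: if all $\mathcal C_n^\alpha\subseteq\mathcal U$, the second alternative of (b) occurred at stage $\alpha$.** The first alternative would put some $X\in\bigcup_n\mathcal C^\alpha_n$ into $\mathcal I_{\alpha+1}$, and then $X\notin\mathcal U$.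

**Step 4: $\mathcal U$ is a strong P-point.** Let $\mathcal C_n\subseteq\mathcal U$ be closed, and let $\alpha$ be such that $(\mathcal C_n)_n=(\mathcal C^\alpha_n)_n$. By Step 3, Lemma D(3) was applied at stage $\alpha$. Its partition satisfies $\omega\setminus\bigcup_n(X_n\cap I_n)\in\mathcal I_{\alpha+1}$, that is, $\bigcup_n(X_n\cap I_n)\in\mathcal U$, for all $X_n\in\mathcal C_n$.

**Step 5: $\mathcal U$ includes no member of $D$.** Let $F\subseteq\mathcal U$ be an $F_\sigma$ filter. Write $F=\bigcup_n\mathcal C_n$ with $\mathcal C_n$ closed, and let $(\mathcal C_n)_n=(\mathcal C_n^\alpha)_n$. By Step 3 the second alternative of (b) occurred at stage $\alpha$, which means that $\omega\setminus X\in\mathcal J$ for all $X\in F$. So $F^*\subseteq\mathcal J$, a measured ideal, and $F\notin D$ by Lemma B. This proves Theorem 2. $\square$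

The step that handles strong P-points is also what captures every $F_\sigma$ subfilter at a countable stage, where Lemma B applies.

## 8. From CH to $HOD(\mathbb R)$ in the Lévy–Mahlo model

We now prove Corollary 3 from Theorems 1 and 2.

**Step 1: CH holds in $V[H]$.** A Mahlo cardinal $\kappa$ is inaccessible, so $\mathrm{Coll}(\omega,{<}\kappa)$ has size $\kappa$ and the $\kappa$-chain condition, and $\kappa=\aleph_1$ in $V[H]$. Every subset of $\omega$ in $V[H]$ has a nice name, given by countably many antichains, each of size less than $\kappa$. There are at most $\kappa^{<\kappa}=\kappa$ antichains, so at most $\kappa^{\aleph_0}=\kappa$ nice names. Hence $2^{\aleph_0}=\kappa=\aleph_1$ in $V[H]$. Let $\mathcal U\in V[H]$ be as in Theorem 2.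

**Step 2: $HOD(\mathbb R)$ has the same forcing.** $HOD(\mathbb R)$ is a transitive model of ZF and contains all reals of $V[H]$. A closed subset of $2^\omega$ is determined by its tree of finite initial segments, so a sequence of closed sets, and hence an $F_\sigma$ set, is determined by a real. Both models have the same reals, so they have the same $F_\sigma$ sets. Being a proper filter that contains the cofinite sets refers only to elements of $2^\omega$, so both models have the same $F_\sigma$ filters, with the same order.

**Step 3: $D$ belongs to $HOD(\mathbb R)$ and is dense there.** $D$ is definable in $V[H]$ without parameters, and all its elements are in $HOD(\mathbb R)$, so $D\in HOD(\mathbb R)$. Theorem 1, applied in $V[H]$, says that $D$ is dense in the forcing, which is the same in both models.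

**Step 4: conclusion.** Suppose $\mathcal U=\bigcup G$ with $G$ generic over $HOD(\mathbb R)$. Pick $F\in G\cap D$. Then $F\subseteq\bigcup G=\mathcal U$ and $F\in D$, contradicting the choice of $\mathcal U$. $\square$

Only the inaccessibility of $\kappa$ was used, so the Lévy collapse of an inaccessible cardinal suffices.

**Remark (other inner models).** Under CH, the $\mathcal U$ of Theorem 2 is non-generic over every inner model $M$ of ZF that contains all reals, such as $L(\mathbb R)$. Steps 2 and 4 are unchanged, and only $D\in M$ needs a check, which is done by coding. A Borel probability measure on a compact $\mathcal K$ is determined by the masses $p(\sigma)$ of the basic clopen sets $[\sigma]=\{x\in 2^\omega:\sigma\subseteq x\}$, $\sigma\in2^{<\omega}$. Conversely, let $p:2^{<\omega}\to[0,1]$ satisfy $p(\emptyset)=1$, $p(\sigma)=p(\sigma0)+p(\sigma1)$, and $p(\sigma)=0$ whenever $[\sigma]\cap\mathcal K=\emptyset$. Then $p$ comes from a Borel probability measure on $2^\omega$ that gives mass $0$ to the complement of $\mathcal K$, a countable union of sets $[\sigma]$ of mass $0$. Condition (1) says $\sum\{p(\sigma):\sigma\in2^{i+1},\ \sigma(i)=1\}\ge\frac12$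 for all $i$. So $F\in D$ if and only if there are reals coding such $\mathcal K\subseteq F^*$ and $p$. All quantifiers here range over reals and integers, so $M$ defines the same set $D$.

## 9. Many examples, incomparable with the generic ultrafilters

For $f:\omega\to\omega$ and an ultrafilter $\mathcal U$ let $f(\mathcal U)=\{A:f^{-1}[A]\in\mathcal U\}$. It may be principal, for instance if $f$ is constant. Ultrafilters $\mathcal U,\mathcal V$ are Rudin–Keisler comparable if $\mathcal U=f(\mathcal V)$ or $\mathcal V=f(\mathcal U)$ for some $f$, and equivalent if both occur (with possibly different $f$).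

**Theorem 4 (CH).** There are $2^{\aleph_1}$ pairwise Rudin–Keisler inequivalent strong P-points $\mathcal U$ such that no non-principal image $f(\mathcal U)$ ($f:\omega\to\omega$) includes a member of $D$. Each such $\mathcal U$ is Rudin–Keisler incomparable with every ultrafilter that is $F_\sigma$-generic over $HOD(\mathbb R)$. In particular this holds in the Lévy–Mahlo model.

*Proof.* **Step 1: get $2^{\aleph_1}$ ultrafilters by branching.** Let $\mathcal I_\nu$ be measured. Choose $n_0<n_1<\cdots$ with $\nu_{n_r}(I_{n_r})\to\infty$, and let $E_0=\{n_r:r\text{ even}\}$, $E_1=\omega\setminus E_0$; then $\sup_{n\in E_e}\nu_n(I_n)=\infty$ for $e=0,1$. Let $A=\bigcup_{n\in E_0}I_n$. Since $\omega\setminus A\supseteq\bigcup_{n\in E_1}I_n$, both $A$ and $\omega\setminus A$ are outside $\mathcal I_\nu$. So Lemma D(1) can put either one into a larger measured ideal. Insert this as a first move at every successor step of Section 7, before (a) and (b), and make all other choices by a fixed well-ordering. This gives a binary tree of constructions of height $\omega_1$; the arguments of Section 7 apply to every branch. Two different branches agree up to some $\mathcal I_\alpha$,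 and then one dual ideal contains $A$ and the other contains $\omega\setminus A$ for the same $A$. So the $2^{\aleph_1}$ branches give distinct ultrafilters. Every ultrafilter equivalent to $\mathcal U$ is $f(\mathcal U)$ for some $f:\omega\to\omega$, so a Rudin–Keisler class has at most $2^{\aleph_0}=\aleph_1$ members. Hence there are $2^{\aleph_1}$ classes.

**Step 2: images include no member of $D$.** Half-covers pull back. Suppose $F\in D$ and $F\subseteq f(\mathcal U)$, with witnesses $\mathcal K,\mu$. The map $X\mapsto f^{-1}[X]$ on $2^\omega$ is continuous, so $\{f^{-1}[X]:X\in F\}$ is $\sigma$-compact, and it is included in $\mathcal U$. Its finite intersections are in $\mathcal U$, hence infinite. By Fact 0 it generates with the cofinite sets an $F_\sigma$ filter $F'$, and $F'\subseteq\mathcal U$. The set $\mathcal K'=\{f^{-1}[Y]:Y\in\mathcal K\}$ is compact, and $\mathcal K'\subseteq F'^*$ because $\omega\setminus f^{-1}[Y]=f^{-1}[\omega\setminus Y]$. The image $\mu'$ of $\mu$ on $\mathcal K'$ satisfies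
$$\mu'\{Y':i\in Y'\}=\mu\{Y:f(i)\in Y\}\ge\tfrac12\quad\text{for all }i.$$
So $F'\in D$ and $F'\subseteq\mathcal U$, a contradiction.

**Step 3: no image of $\mathcal U$ is generic.** Let $\mathcal V$ be $F_\sigma$-generic over $M=HOD(\mathbb R)$. As in Section 8, $D\in M$ is dense, so $\mathcal V$ includes a member of $D$. Since $\mathcal V$ is non-principal, Step 2 gives $\mathcal V\ne f(\mathcal U)$ for all $f$.

**Step 4: $\mathcal U$ is no image of a generic.** It suffices to show that $f(\mathcal V)$, if non-principal, includes a member of $D$, for $\mathcal U$ itself includes none. Let $D'$ be the set of $F_\sigma$ filters $F$ such that either $f^{-1}\{n\}\in F$ for some $n$, or $\{f^{-1}[A]:A\in E\}\subseteq F$ for some $E\in D$. Since $f$ is coded by a real, $D'\in M$.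

We show that $D'$ is dense. Let $F$ be a condition. Suppose first that $\omega\setminus f^{-1}\{n\}\notin F$ for some $n$. Then $f^{-1}\{n\}$ meets every member of $F$, and in an infinite set because $F$ contains the cofinite sets. By Fact 0 we may add $f^{-1}\{n\}$ to $F$ and reach $D'$. Otherwise $f_*F=\{A:f^{-1}[A]\in F\}$ contains all sets $\omega\setminus\{n\}$, so it is a filter containing the cofinite sets. It is proper since $f^{-1}[\emptyset]=\emptyset\notin F$, and $F_\sigma$ as a continuous preimage of $F$. By Theorem 1 take $E\in D$ with $E\supseteq f_*F$. If $X\in F$, $A\in E$ and $X\cap f^{-1}[A]=\emptyset$, then $f^{-1}[\omega\setminus A]\supseteq X$, so $\omega\setminus A\in f_*F\subseteq E$, contradicting $A\in E$. So $X\cap f^{-1}[A]\neq\emptyset$ always, and this intersection is infinite since $X$ may be replaced by $X\setminus e$ for finite $e$. Both $F$ and $\{f^{-1}[A]:A\in E\}$ are closed under finite intersections, so Fact 0 shows that their union generates an $F_\sigma$ filter, which is in $D'$ and extends $F$.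

So $\mathcal V$ includes some $F\in D'$. If $f(\mathcal V)$ is non-principal, no $f^{-1}\{n\}$ is in $\mathcal V$, so the second alternative holds for $F$: there is $E\in D$ with $f^{-1}[A]\in F\subseteq\mathcal V$ for all $A\in E$. That is, $E\subseteq f(\mathcal V)$. As CH holds in the Lévy–Mahlo model, the theorem applies there. $\square$

## 10. Analytic subsets of strong P-points lie in $F_\sigma$ subfilters

This section proves the claim that stopped the approach of Section 3. It rests on two quoted theorems.

The first is a characterization of strong P-points. Let $\mathbb F$ be the family of finite nonempty subsets of $\omega$, and let $\mathcal U^{<\omega}$ be the filter on $\mathbb F$ generated by the sets $A^{<\omega}=\{a\in\mathbb F:a\subseteq A\}$, $A\in\mathcal U$. A set $Y\subseteq\mathbb F$ has *positive measure* with respect to $\mathcal U^{<\omega}$ if it meets every member of $\mathcal U^{<\omega}$. Since $A^{<\omega}\cap B^{<\omega}=(A\cap B)^{<\omega}$, this means that every $A\in\mathcal U$ includes some $a\in Y$. For example, $\{\{x\}:x\in B\}$ has positive measure if and only if $B$ meets every member of $\mathcal U$, that is, $B\in\mathcal U$.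 The set $\{\{2i,2i+1\}:i\in\omega\}$ never has positive measure, since the even or the odd numbers form a set in $\mathcal U$, and that set includes no such pair. The *Hrušák–Minami condition* says that every decreasing sequence $Y_0\supseteq Y_1\supseteq\cdots$ of sets of positive measure has a pseudo-intersection of positive measure: a set $Y$ of positive measure with $Y\setminus Y_n$ finite for every $n$. An ultrafilter is a strong P-point if and only if it satisfies this condition.

The second is the Kechris–Louveau–Woodin theorem (Trans. Amer. Math. Soc. 301 (1987); Kechris, *Classical Descriptive Set Theory*, Thm. 21.22). If $A,B$ are disjoint subsets of a Polish space, $A$ is analytic, and no $F_\sigma$ set $S$ satisfies $A\subseteq S$ and $S\cap B=\emptyset$, then there is a Cantor set $C\subseteq A\cup B$ with $C\cap B$ countable and dense in $C$.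

**Theorem 5 (ZFC).** Let $\mathcal U$ be a strong P-point and $A\subseteq\mathcal U$ analytic. Then there is an $F_\sigma$ filter $F$ with $A\subseteq F\subseteq\mathcal U$. Consequently, for every analytic ideal $I\supseteq\mathrm{Fin}$, $\mathcal U$ includes a member of the dense set $\{F:F\cap I\ne\emptyset\text{ or }I^*\subseteq F\}$, where $I^*=\{\omega\setminus X:X\in I\}$.

*Proof.* **Step 1: reduce to a Cantor set.** Apply the Kechris–Louveau–Woodin theorem in $2^\omega$ with $B=2^\omega\setminus\mathcal U$. If a separating $F_\sigma$ set $S$ exists, then $A\subseteq S\subseteq\mathcal U$. Finite intersections of members of $S$ are in $\mathcal U$, hence infinite, so by Fact 0 the filter generated by $S$ and the cofinite sets is as required. Otherwise let $C$ be the Cantor set of the theorem and $Q=C\cap B=C\setminus\mathcal U$, countable and dense in $C$. We shall derive a contradiction.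

**Step 2: transfer the coordinates of $\omega^\omega$ to open sets covering $\mathcal U$.** By the Alexandrov–Urysohn theorem there is a homeomorphism $h:\omega^\omega\to C\setminus Q$. For $n,m\in\omega$ the set $\{h(y):y(n)\le m\}$ is relatively open in $C\setminus Q$. Choose open $O'_{n,m}\subseteq2^\omega$ with $O'_{n,m}\cap(C\setminus Q)=\{h(y):y(n)\le m\}$, and let
$$O_{n,m}=(2^\omega\setminus C)\cup\bigcup_{m'\le m}O'_{n,m'}.$$
These sets are open and increase with $m$, and $h(y)\in O_{n,m}$ if and only if $y(n)\le m$. For each $n$ we have $\mathcal U\subseteq\bigcup_mO_{n,m}$: a member of $\mathcal U$ outside $C$ is in every $O_{n,m}$, and a member of $\mathcal U$ in $C$ is in $C\setminus Q$, hence is some $h(y)$.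

**Step 3: turn the open sets into sets of positive measure.** For $a\in\mathbb F$ let ${\uparrow}a=\{X:a\subseteq X\}$, and let
$$Y_n=\{a\in\mathbb F:\forall k\le n\ \exists m\ {\uparrow}a\subseteq O_{k,m}\}.$$
The $Y_n$ decrease. To see that $Y_n$ has positive measure, let $X\in\mathcal U$. The set $\{X':X\subseteq X'\}$ is compact and included in $\mathcal U$, so for each $k\le n$ it is covered by the increasing open sets $O_{k,m}$, hence included in one of them, say $O_{k,m_k}$. It is the decreasing intersection of the compact sets $\{X':X\cap j\subseteq X'\}$, $j\in\omega$, so for some large $j$ the set $a=X\cap j$ is nonempty and ${\uparrow}a\subseteq\bigcap_{k\le n}O_{k,m_k}$. Then $a\subseteq X$ and $a\in Y_n$.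

**Step 4: use the pseudo-intersection to define a bound $g$.** By the Hrušák–Minami condition there is $Y$ of positive measure with $Y\setminus Y_n$ finite for all $n$. Each $X\in\mathcal U$ includes infinitely many members of $Y$, because $X\setminus j\in\mathcal U$ includes a member of $Y$ for every $j$. So $Y$ is infinite, and removing finitely many elements keeps its measure positive; we may assume $Y\subseteq Y_0$. Enumerate $Y=\{a_0,a_1,\dots\}$ without repetition, and let $n(a_j)$ be the largest $n\le j$ with $a_j\in Y_n$. If $n(a_j)=n$ and $j>n$, then $a_j\notin Y_{n+1}$. As $Y\setminus Y_{n+1}$ is finite, each value $n$ is taken only finitely often. If $n(a)=n$, then $a\in Y_n$, so ${\uparrow}a\subseteq O_{n,m}$ for some $m$. Taking a maximum over finitely many $a$ we find $g(n)$ with ${\uparrow}a\subseteq O_{n,g(n)}$ for all $a\in Y$ with $n(a)=n$ (any value if there are none).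

**Step 5: escape the bound.** Let $y(n)=g(n)+1$ for all $n$. Then $h(y)\in C\setminus Q\subseteq\mathcal U$, so $h(y)$ includes some $a\in Y$. With $n=n(a)$ we get $h(y)\in{\uparrow}a\subseteq O_{n,g(n)}$, so $y(n)\le g(n)$, a contradiction. This proves the first claim.

**Step 6: the dense sets of single ideals.** Let $I\supseteq\mathrm{Fin}$ be an analytic ideal. The displayed family is dense: given $F$, if some $X\in I$ has $\omega\setminus X\notin F$, then $X$ meets every member of $F$ in an infinite set, and by Fact 0 we may add $X$ to $F$; otherwise $I^*\subseteq F$ already. Now let $\mathcal U$ be a strong P-point. If some $X\in I\cap\mathcal U$ exists, the filter generated by $X$ and the cofinite sets is in the family and included in $\mathcal U$. If $I\cap\mathcal U=\emptyset$, then $I^*\subseteq\mathcal U$, and $I^*$ is analytic, so by the first claim there is an $F_\sigma$ filter $F$ with $I^*\subseteq F\subseteq\mathcal U$, and $F$ is in the family. $\square$
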